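\title{Multiple covers of planar grids by lines:\\ the standard grid is not the easiest}

\begin{abstract}
A $k$-cover of an $n\times n$ grid $\Gamma=S_1\times S_2\subset\mathbb{R}^2$ containing the origin is a multiset of lines that avoid the origin and cover every other point of $\Gamma$ at least $k$ times. We show that the standard grid $\{0,1,\dots,n-1\}^2$ does not always have the smallest $k$-covers: the grid $\{0,1,2\}\times\{-1,0,1\}$ has a $9$-cover with $26$ lines, while $\{0,1,2\}^2$ needs $27$. We determine the asymptotic covering number, as $k\to\infty$, of every $3\times3$ grid. For large $n$ and $k$ we show that the standard grid needs at least $(1.4137-o(1))k(n-1)$ lines, while for a grid with the origin at its center $(1.41299+o(1))k(n-1)$ lines suffice.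
\end{abstract}

\section{Introduction}

Let $S_1,S_2\subset\mathbb{R}$ be sets of size $n$, each containing $0$. We call $\Gamma=S_1\times S_2$ an \emph{$n\times n$ grid}. For a positive integer $k$, a \emph{$k$-cover} of $\Gamma$ is a finite multiset of lines in $\mathbb{R}^2$, none through the origin, such that every point of $\Gamma\setminus\{0\}$ lies on at least $k$ of the lines, counted with multiplicity. The least size of a $k$-cover is $\operatorname{cov}_k(\Gamma)$, and $\operatorname{cov}_0(\Gamma)=0$. The \emph{standard grid} is $\Gamma_n=\{0,1,\dots,n-1\}^2$. A point of $\Gamma\setminus\{0\}$ is an \emph{axis point} if one of its coordinates is $0$ and an \emph{interior point} otherwise. A line is \emph{skew} if it is neither horizontal nor vertical.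

If lines through the origin were allowed, $k$ copies of each of the $n$ columns would do. Forbidding the origin removes the two coordinate axes, and this makes the axis points expensive: an allowed line contains at most two of them. The $2(n-1)$ lines $x=s$ and $y=t$ with $s\in S_1\setminus\{0\}$, $t\in S_2\setminus\{0\}$ cover each interior point twice but each axis point only once. Pair the nonzero elements of $S_1$ with those of $S_2$, and for each pair $s,t$ add the line through $(s,0)$ and $(0,t)$; the result is a $2$-cover with $3(n-1)$ lines. The union of a $k$-cover and a $k'$-cover is a $(k+k')$-cover, so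
\begin{equation}\label{eq:subadd}
\operatorname{cov}_{k+k'}(\Gamma)\le \operatorname{cov}_k(\Gamma)+\operatorname{cov}_{k'}(\Gamma).
\end{equation}
Using $\lfloor k/2\rfloor$ copies of the $2$-cover, and one $1$-cover when $k$ is odd, we obtain for every $n\times n$ grid
\begin{equation}\label{eq:trivial}
\operatorname{cov}_k(\Gamma)\le\lceil 3k/2\rceil\,(n-1).
\end{equation}
The following bounds are known; we quote them for orientation and do not use them in the proofs.
\begin{enumerate}
\item[(i)] (Ball--Serra) $\operatorname{cov}_k(\Gamma)\ge (k+1)(n-1)$ for every $n\times n$ grid, and this is tight when $k=1$.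
\item[(ii)] $\operatorname{cov}_k(\Gamma)\ge(10-4\sqrt5+o(1))\,k(n-1)$ for every $n\times n$ grid, as $n\to\infty$.
\item[(iii)] If every skew line contains at most $o(n)$ points of $\Gamma$, then $\operatorname{cov}_k(\Gamma)\ge(\tfrac32+o(1))\,k(n-1)$.
\item[(iv)] $(2-e^{-1/2}+o(1))\,k(n-1)\le\operatorname{cov}_k(\Gamma_n)\le(\sqrt2+o(1))\,k(n-1)$ as $k,n\to\infty$.
\end{enumerate}
By (iii), a grid beats the constant $\frac32$ of \eqref{eq:trivial} only if it has skew lines with many points. The standard grid is built from arithmetic progressions, it has many such lines, and by (iv) it reaches the constant $\sqrt2<\frac32$. One is led to guess that no grid does better. The following question is posed in \cite{report}, whose authors suspect that the standard grid might be the easiest grid to cover.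

\medskip
\noindent\textbf{Question.} \emph{Is $\operatorname{cov}_k(\Gamma)\ge\operatorname{cov}_k(\Gamma_n)$ for every $n\times n$ grid $\Gamma$?}
\medskip

For $k=1$ all $n\times n$ grids have $\operatorname{cov}_1=2(n-1)$, by (i) and \eqref{eq:trivial}. For $n=2$ all grids are images of $\Gamma_2$ under scaling of the coordinates. So $n=3$ is the first case in which the inequality can fail, and it does fail there. Let
\[
\Gamma^*=\{0,1,2\}\times\{-1,0,1\}.
\]

\begin{theorem}\label{thm:A}
We have $\operatorname{cov}_k(\Gamma^*)<\operatorname{cov}_k(\Gamma_3)$ for $k\in\{9,11,13,15,17\}$ and for every $k\ge18$. For $k=9$, we have $\operatorname{cov}_9(\Gamma^*)\le26<27\le\operatorname{cov}_9(\Gamma_3)$.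
\end{theorem}

The answer to the question is therefore no. Call two grids \emph{equivalent} if one arises from the other by scaling the two coordinates by nonzero, possibly negative, factors and possibly swapping them. These operations are invertible linear maps; they fix the origin and send lines to lines, so equivalent grids have the same $\operatorname{cov}_k$. For $n=3$, the grid $\Gamma^*$ is the only one that is asymptotically easier than $\Gamma_3$.

\begin{theorem}\label{thm:B}
Let $\Gamma$ be a $3\times3$ grid. Then $\lim_{k\to\infty}\operatorname{cov}_k(\Gamma)/k$ equals $26/9$ if $\Gamma$ is equivalent to $\Gamma^*$, and equals $3$ otherwise.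
\end{theorem}

The failure is not an accident of small grids. For $n=2m+1$ let $\Lambda_n=\{-m,\dots,m\}^2$, and for $n=2m+2$ let $\Lambda_n=\{-m,\dots,m+1\}^2$; we call $\Lambda_n$ the \emph{centered grid}.

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(a)] $\operatorname{cov}_k(\Gamma_n)\ge(1.4137-o(1))\,k(n-1)$ as $n\to\infty$, uniformly in $k$.
\item[(b)] $\operatorname{cov}_k(\Lambda_n)\le(1.41299+o(1))\,k(n-1)$ as $k,n\to\infty$.
\end{enumerate}
Consequently there is $N$ such that $\operatorname{cov}_k(\Lambda_n)<0.9996\,\operatorname{cov}_k(\Gamma_n)$ for all $n,k\ge N$.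
\end{theorem}

The last sentence follows from (a) and (b) because $1.41299/1.4137<0.9996$. The lower bound in (iv) has the constant $2-e^{-1/2}<1.394$, which is below the constant in (b), so part (a) is needed for the comparison.

Both $\Gamma^*$ and $\Lambda_n$ are translates of the standard grid: they have the same rich lines, and only the position of the forbidden point differs. What matters is how many rich lines pass through \emph{two} axis points. In $\Gamma_n$ no line of positive slope does. In $\Lambda_{2m+1}$ every line $x+y=c$ or $x-y=c$ with $1\le|c|\le m$ does.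

Two questions are not settled here: the comparison for intermediate values $n\ge4$, and the restricted question in which $0=\min S_1=\min S_2$.

Section~\ref{sec:tools} describes the two tools. Section~\ref{sec:three} applies them by hand to $3\times3$ grids and proves Theorems~\ref{thm:A} and~\ref{thm:B}. Sections~\ref{sec:upper} and~\ref{sec:lower} prove parts (b) and (a) of Theorem~\ref{thm:C}.

\section{Weights on points and weights on lines}\label{sec:tools}

Lower bounds come from weights on points. For $W\colon\Gamma\setminus\{0\}\to[0,\infty)$ and a set $A\subset\mathbb{R}^2$, let $W(A)$ be the sum of $W$ over the points of $\Gamma\setminus\{0\}$ in $A$.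

\begin{lemma}\label{lem:weight}
If $W(\ell)\le M$ for every line $\ell$ avoiding the origin, then $\operatorname{cov}_k(\Gamma)\ge k\,W(\Gamma)/M$ for every $k$.
\end{lemma}

\begin{proof}
Let $\mathcal{L}$ be a $k$-cover. In $\sum_{\ell\in\mathcal{L}}W(\ell)$ each point is counted at least $k$ times, so $kW(\Gamma)\le\sum_{\ell\in\mathcal{L}}W(\ell)\le M|\mathcal{L}|$.
\end{proof}

Upper bounds come from weights on lines. A \emph{fractional cover} of $\Gamma$ is a finite set of lines avoiding the origin, each with a weight $w(\ell)\ge0$, such that for every point of $\Gamma\setminus\{0\}$ the weights of the lines through it sum to at least $1$. This sum is the \emph{coverage} of the point.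

\begin{lemma}\label{lem:round}
If $\Gamma$ has a fractional cover with $R$ lines and total weight $T$, then $\operatorname{cov}_k(\Gamma)\le kT+R$ for every $k$.
\end{lemma}

\begin{proof}
Take $\lceil k\,w(\ell)\rceil\le k\,w(\ell)+1$ copies of each line $\ell$.
\end{proof}

For $\Gamma_2$, put weight $\frac12$ on each of the three nonzero points. An allowed line contains at most two of them, so Lemma~\ref{lem:weight} gives $\operatorname{cov}_k(\Gamma_2)\ge 3k/2$, which matches \eqref{eq:trivial}. The next section asks when this argument extends to $n=3$.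

\section{The $3\times3$ grids}\label{sec:three}

For $n=3$, bound \eqref{eq:trivial} reads $\operatorname{cov}_k(\Gamma)\le3k$ for even $k$ and $\operatorname{cov}_k(\Gamma)\le 3k+1$ for odd $k$. To match it we want a weight of total $3$ with at most $1$ on each allowed line. Put $\frac12$ on each of the four axis points. Each allowed row and column then has room for another $\frac12$, so we also put $\frac12$ on two interior points in different rows and columns. There are two ways to choose them, and a choice fails only if a skew line contains three weighted points.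

\begin{proposition}\label{prop:dichotomy}
Let $\Gamma$ be a $3\times3$ grid that is not equivalent to $\Gamma^*$. Then $\operatorname{cov}_k(\Gamma)\ge3k$ for every $k$. This applies to $\Gamma=\Gamma_3$.
\end{proposition}

\begin{proof}
Write $S_1=\{0,a_1,a_2\}$, $S_2=\{0,b_1,b_2\}$, $\lambda=a_2/a_1$ and $\mu=b_2/b_1$, so that $\lambda,\mu\notin\{0,1\}$. Let
\[
D_1=\{(a_1,b_1),(a_2,b_2)\},\qquad D_2=\{(a_1,b_2),(a_2,b_1)\},
\]
and for $i=1,2$ let $W_i$ give weight $\frac12$ to the four axis points and to the two points of $D_i$. Then $W_i(\Gamma)=3$, and each row or column avoiding the origin has weight $1$. A skew line meets each row and each column once, so it contains at most three grid points, and its weight exceeds $1$ only if it contains three weighted points, one in each row and each column. The point in the column $x=0$ is some $(0,y_1)$, the point in the row $y=0$ is some $(x_1,0)$, and the third is $(x_2,y_2)\in D_i$ with $\{x_1,x_2\}=\{a_1,a_2\}$ and $\{y_1,y_2\}=\{b_1,b_2\}$. The line through the first two is $x/x_1+y/y_1=1$, so the three are collinear if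 and only if $x_2/x_1+y_2/y_1=1$. Running through the points of $D_i$, we find that some allowed line has $W_i$-weight above $1$ exactly when
\begin{align*}
i=1:&\quad \lambda+\mu=1\quad\text{or}\quad\lambda^{-1}+\mu^{-1}=1;\\
i=2:&\quad \lambda+\mu^{-1}=1\quad\text{or}\quad\lambda^{-1}+\mu=1.
\end{align*}
If for some $i$ neither equation holds, Lemma~\ref{lem:weight} with $M=1$ gives $\operatorname{cov}_k(\Gamma)\ge3k$. Otherwise one equation from each row holds. Subtracting them gives $\mu=\mu^{-1}$ or $\lambda=\lambda^{-1}$, hence $\mu=-1$ or $\lambda=-1$ because $\lambda,\mu\neq1$: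
\begin{align*}
\lambda+\mu=1,\ \lambda+\mu^{-1}=1&\ \Longrightarrow\ \mu=-1,\ \lambda=2;\\
\lambda+\mu=1,\ \lambda^{-1}+\mu=1&\ \Longrightarrow\ \lambda=-1,\ \mu=2;\\
\lambda^{-1}+\mu^{-1}=1,\ \lambda+\mu^{-1}=1&\ \Longrightarrow\ \lambda=-1,\ \mu=\tfrac12;\\
\lambda^{-1}+\mu^{-1}=1,\ \lambda^{-1}+\mu=1&\ \Longrightarrow\ \mu=-1,\ \lambda=\tfrac12.
\end{align*}
In each case one of $S_1,S_2$ has the form $\{0,s,2s\}$ and the other the form $\{-t,0,t\}$, so $\Gamma$ is equivalent to $\Gamma^*$. For $\Gamma_3$ we have $\lambda=\mu=2$, and both equations for $i=2$ fail since $2+\frac12\ne1$.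
\end{proof}

Figure~\ref{fig:three} shows the difference. In $\Gamma_3$ one allowed skew line has three points, and its interior point $(1,1)$ can be left unweighted. In $\Gamma^*$ there are two such lines, their interior points $(2,1)$ and $(2,-1)$ fill the column $x=2$, and each of $D_1,D_2$ contains one of them. The failure of two particular weights does not yet show that $\Gamma^*$ is easier to cover; an explicit cover does.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\draw[gray] (-0.3,2.3)--(2.3,-0.3);
\foreach \x/\y in {1/0,2/0,0/1,0/2,1/2,2/1} \fill (\x,\y) circle (2.2pt);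
\foreach \x/\y in {1/1,2/2} \draw[fill=white] (\x,\y) circle (2.2pt);
\node at (0,0) {$\times$};
\node at (1,-0.7) {$\Gamma_3$};
\begin{scope}[shift={(5,1)}]
\draw[gray] (-0.3,1.3)--(2.3,-1.3);
\draw[gray] (-0.3,-1.3)--(2.3,1.3);
\foreach \x/\y/\w in {1/0/3,2/0/5,0/1/4,0/-1/4,1/1/3,1/-1/3,2/1/2,2/-1/2}
  \fill (\x,\y) circle (2.2pt) node[right=3pt] {\small $\w$};
\node at (0,0) {$\times$};
\node at (1,-1.7) {$\Gamma^*$};
\end{scope}
\end{tikzpicture}
\caption{The grids $\{0,1,2\}^2$ (left) and $\{0,1,2\}\times\{-1,0,1\}$ (right). The origin is marked $\times$, and the skew lines that avoid it and contain three grid points are drawn. Left: every line avoiding the origin contains at most two of the six filled points. Right: the weights shown sum to $26$, and every line avoiding the origin collects at most $9$.}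
\label{fig:three}
\end{figure}

\begin{proposition}\label{prop:star}
We have $\operatorname{cov}_9(\Gamma^*)\le26$, and $\operatorname{cov}_k(\Gamma^*)\ge 26k/9$ for every $k$.
\end{proposition}

\begin{proof}
Take the following lines, none of which passes through the origin.
\begin{center}
\begin{tabular}{c|cccccc}
line & $x=1$ & $x=2$ & $y=1$ & $y=-1$ & $x\pm y=1$ & $x\pm2y=2$\\ \hline
multiplicity & $5$ & $3$ & $4$ & $4$ & $2$ each & $3$ each
\end{tabular}
\end{center}
There are $5+3+4+4+4+6=26$ lines, and the family is symmetric under $y\mapsto-y$. The point $(1,0)$ lies on $x=1$ and on both lines $x\pm y=1$, so it is covered $5+2+2=9$ times. The point $(2,0)$ lies on $x=2$ and $x\pm2y=2$: $3+3+3=9$. The point $(0,1)$ lies on $y=1$, $x+y=1$, $x+2y=2$: $4+2+3=9$. The point $(1,1)$ lies on $x=1$, $y=1$: $5+4=9$. The point $(2,1)$ lies on $x=2$, $y=1$, $x-y=1$: $3+4+2=9$. So this is a $9$-cover.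

For the lower bound take the weights of Figure~\ref{fig:three}: $W(1,0)=3$, $W(2,0)=5$, $W(0,\pm1)=4$, $W(1,\pm1)=3$, $W(2,\pm1)=2$, with total $26$. The lines $x=1$, $x=2$, $y=\pm1$ have weights $3+3+3$, $5+2+2$, $4+3+2$, all equal to $9$. A skew line with three grid points meets the three columns in three different rows in monotone order, so it passes through $(0,\mp1),(1,0),(2,\pm1)$ and has weight $4+3+2=9$. Any other skew line has at most two grid points, in different columns; the largest weights in the three columns are $4,3,5$, so its weight is at most $4+5=9$. Lemma~\ref{lem:weight} with $M=9$ finishes the proof.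
\end{proof}

The two halves match because both inequalities in the proof of Lemma~\ref{lem:weight} are equalities: each point is covered exactly $9$ times, and each of the eight lines has weight exactly $9$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Write $k=9s+\rho$ with $0\le\rho\le8$, and let $\varepsilon=1$ if $\rho$ is odd and $\varepsilon=0$ otherwise. By \eqref{eq:subadd}, Proposition~\ref{prop:star} and \eqref{eq:trivial},
\[
\operatorname{cov}_k(\Gamma^*)\le 26s+3\rho+\varepsilon=3k-s+\varepsilon,
\]
while $\operatorname{cov}_k(\Gamma_3)\ge3k$ by Proposition~\ref{prop:dichotomy}. The inequality is strict when $s>\varepsilon$, that is, when $s\ge2$ (so $k\ge18$) or when $s=1$ and $\rho$ is even (so $k\in\{9,11,13,15,17\}$).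
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $\Gamma$ is not equivalent to $\Gamma^*$, then $3k\le\operatorname{cov}_k(\Gamma)\le3k+1$. If it is, then with $k=9s+\rho$ as above, $26k/9\le\operatorname{cov}_k(\Gamma)\le26s+3\rho+1\le26k/9+25$.
\end{proof}

\section{A fractional cover of the centered grid}\label{sec:upper}

We prove Theorem~\ref{thm:C}(b). Until the last step $n=2m+1$, so $n-1=2m$. We use families of lines that are invariant under the eight symmetries of the square $[-m,m]^2$; it then suffices to cover the points $(x,y)$ with $m\ge x\ge y\ge0$ and $x\ge1$. They are of three kinds: axis points $(x,0)$, diagonal points $(x,x)$, and \emph{generic} points with $x>y\ge1$.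

\subsection{Slopes $0$, $\infty$ and $\pm1$: the constant $10/7$}

Give the four lines $x=\pm c$, $y=\pm c$ weight $v(c)$ and the four lines $x+y=\pm c$, $x-y=\pm c$ weight $d(c)$, for $1\le c\le m$, and put $d(c)=0$ for $c>m$. A generic point can lie on four of these lines. An axis point or a diagonal point loses one, because the corresponding line passes through the origin. So these points are the hard ones, and we ask that they be covered exactly once:
\[
v(x)+2d(x)=1,\qquad 2v(x)+d(2x)=1\qquad(1\le x\le m).
\]
The second equation links $x$ with $2x$, which suggests the following notion. The \emph{level} of an integer $1\le x\le m$ is the integer $i\ge0$ with $m2^{-i-1}<x\le m2^{-i}$. We call $x$ \emph{top} if $i=0$, that is, $2x>m$, and \emph{low} if $i\ge1$, that is, $2x\le m$. If $x$ has level $i\ge1$, then $2x$ has level $i-1$. For top $x$ the equations give $v=\frac12$, $d=\frac14$. For low $x$ they give $d(x)=\frac14+\frac14d(2x)$, so at level $i$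
\[
d=\tfrac13-\tfrac1{12}4^{-i},\qquad v=\tfrac13+\tfrac16 4^{-i}.
\]
Level $i$ is asymptotically a proportion $2^{-i-1}$ of $[1,m]$, so $v+d$ averages to $\frac23+\frac1{12}\sum_{i\ge0}2^{-i-1}4^{-i}=\frac23+\frac1{12}\cdot\frac47=\frac57$, and the total weight is about $4\cdot\frac57m=\frac{10}7(n-1)$.

The constant $\frac{10}7=1.428\ldots$ exceeds $\sqrt2$, so this cover does not suffice. But it has slack: a generic point $(x,y)$ has coverage at least $v(x)+v(y)+d(x-y)\geq\frac12+\frac13+\frac14=\frac{13}{12}$ if $x$ is top, and at least $\frac13+\frac13+\frac14+\frac14$ if $x$ is low. We spend this slack on lines that serve the hard points: a line such as $x-2y=-2j$ contains two axis points, $(-2j,0)$ and $(0,j)$, and the diagonal point $(2j,2j)$, and it lets us lower $v$ and $d$.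

\subsection{Adding slopes $\pm2$ and $\pm\frac12$}

Fix
\[
\alpha=0.078,\qquad\beta=0.036,\qquad\theta=\tfrac16-3\beta=0.05866\ldots
\]
For integers $1\le j\le m/2$ let $e(j)=\alpha$ if $j$ is odd and $e(j)=\beta$ if $j$ is even; put $e(j)=0$ for every other real $j$. To the lines above add the eight lines $x\pm2y=\pm2j$, $2x\pm y=\pm2j$ with weight $e(j)$, for $1\le j\le m/2$. The family avoids the origin, is invariant under the symmetries of the square, and has at most $8m+4m=12m$ lines.

In this subsection $(x,y)$ denotes a fixed grid point and $(X,Y)$ are the coordinates of the plane. The point $(x,0)$ lies on $X=x$, on $X\pm Y=x$, on $X\pm2Y=x$ and on $2X\pm Y=2x$. The point $(x,x)$ lies on $X=x$, $Y=x$, $X+Y=2x$, $X-2Y=-x$ and $2X-Y=x$. So both have coverage at least $1$ if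
\begin{equation}\label{eq:hard}
v(x)+2d(x)+2e(x/2)+2e(x)=1,\qquad 2v(x)+d(2x)+2e(x/2)=1 .
\end{equation}
Solving the second equation for $v(x)$ and then the first for $d(x)$, we see that \eqref{eq:hard} is equivalent to
\begin{equation}\label{eq:rec}
v(x)=\tfrac12-\tfrac12d(2x)-e(x/2),\qquad d(x)=\tfrac14+\tfrac14d(2x)-\tfrac12e(x/2)-e(x).
\end{equation}
We \emph{define} $v$ and $d$ on $\{1,\dots,m\}$ by \eqref{eq:rec}, by induction on the level, with $d(c)=0$ for $c>m$. The terms $e(x/2)$ and $e(x)$ depend on $x$ modulo $4$. Say that a positive integer $x$ has \emph{type} O if it is odd, type A if $x\equiv2\pmod4$, and type E if $4\mid x$.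

\begin{lemma}\label{lem:table}
The values $v(x)$ and $d(x)$ are given by Table~\ref{tab:vd}, and they satisfy the lower bounds of Table~\ref{tab:low}. In particular they are positive.
\end{lemma}

\begin{table}[ht]
\centering
\renewcommand{\arraystretch}{1.35}
\begin{tabular}{c|cc|cc}
type & $v$, $i=0$ & $d$, $i=0$ & $v$, $i\ge1$ & $d$, $i\ge1$\\ \hline
O & $\frac12$ & $\frac14$ & $\frac13+\frac\alpha4+\frac{3\beta}4+\theta4^{-i}$ & $\frac13-\frac{9\alpha}8-\frac{3\beta}8-\frac\theta2 4^{-i}$\\
A & $\frac12-\alpha$ & $\frac14-\frac\alpha2$ & $\frac13-\alpha+\beta+\theta4^{-i}$ & $\frac13-\frac\alpha2-\frac{3\beta}2-\frac\theta2 4^{-i}$\\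
E & $\frac12-\beta$ & $\frac14-\frac\beta2$ & $\frac13+\theta4^{-i}$ & $\frac13-2\beta-\frac\theta2 4^{-i}$
\end{tabular}
\caption{The weights $v(x)$ and $d(x)$ by type and level $i$ of $x$.}
\label{tab:vd}
\end{table}

\begin{table}[ht]
\centering
\begin{tabular}{c|ccc}
type & $v$, $x$ top & $v$, $x$ low & $d$, any level\\ \hline
O & $0.5$ & $\ge0.379$ & $\ge0.224$\\
A & $0.422$ & $\ge0.291$ & $\ge0.211$\\
E & $0.464$ & $\ge0.333$ & $\ge0.232$
\end{tabular}
\caption{Lower bounds for $v(x)$ and $d(x)$ when $\alpha=0.078$ and $\beta=0.036$.}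
\label{tab:low}
\end{table}

\begin{proof}
For types O, A, E we have $e(x/2)=0,\alpha,\beta$. For top $x$ we have $d(2x)=e(x)=0$, and \eqref{eq:rec} gives the columns $i=0$. Since $\frac\theta2=\frac1{12}-\frac{3\beta}2$, the formulas in the last column for types A and E give $\frac14-\frac\alpha2$ and $\frac14-\frac\beta2$ at $i=0$, so they are valid at level $0$ too. Now let $x$ have level $i\ge1$ and put $\tau=\theta4^{-i}$, so that $\frac\theta24^{-(i-1)}=2\tau$. We have $e(x)=\alpha,\beta,\beta$ for types O, A, E, and $2x$ has level $i-1$ and type A, E, E respectively.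

If $x$ is even, induction gives $d(2x)=\frac13-2\beta-2\tau$, so $\frac12-\frac12d(2x)=\frac13+\beta+\tau$ and $\frac14+\frac14d(2x)=\frac13-\frac\beta2-\frac\tau2$. For type E subtract $\beta$ and $\frac\beta2+\beta$; for type A subtract $\alpha$ and $\frac\alpha2+\beta$. This gives the rows E and A. If $x$ is odd, then $d(2x)=\frac13-\frac\alpha2-\frac{3\beta}2-2\tau$, so $v(x)=\frac13+\frac\alpha4+\frac{3\beta}4+\tau$ and $d(x)=\frac13-\frac\alpha8-\frac{3\beta}8-\frac\tau2-\alpha$, which is row O.

For Table~\ref{tab:low}, drop the positive term $\theta4^{-i}$ in $v$: the constants are $\frac13+0.0465$, $\frac13-0.042$ and $\frac13$. The last column of Table~\ref{tab:vd} increases with $i$. So for types A and E the minimum of $d$ is at $i=0$, namely $0.211$ and $0.232$, and for type O it is the smaller of $\frac14$ and the value $\frac13-0.10125-\frac\theta8=0.22475$ at $i=1$.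
\end{proof}

\begin{lemma}\label{lem:generic}
Every generic point $(x,y)$, $m\ge x>y\ge1$, has coverage at least $1$.
\end{lemma}

\begin{proof}
The point lies on $X=x$, $Y=y$, $X-Y=x-y$, $X+Y=x+y$ and $X-2Y=x-2y$, so its coverage is at least
\[
v(x)+v(y)+d(x-y)+d(x+y)+e(|x-2y|/2),
\]
where $1\le x-y<m$. We use Table~\ref{tab:low}. If $x,y$ are both top, the first three terms give at least $0.422+0.422+0.211=1.055$. If $x$ is low, then so is $y$, and $x+y\le m$; the first four terms give at least $2(0.291)+2(0.211)=1.004$.

It remains to treat $x$ top and $y$ low. Here $d(x+y)$ may vanish and we discard it. From $0<x\le m$ and $0<2y\le m$ we get $|x-2y|<m$, so the last term is $\alpha$ or $\beta$ whenever $x$ is even and $x\ne2y$. The cases are as follows.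
\begin{itemize}
\item $x$ odd: $0.5+0.291+0.211=1.002$.
\item $x$ even, $y$ odd: $x-y$ is odd, and $0.422+0.379+0.224=1.025$.
\item $x$ of type A, $y$ even: $x-2y\equiv2\pmod4$, so $|x-2y|/2$ is odd and the last term is $\alpha$; we get $0.422+0.291+0.211+0.078=1.002$.
\item $x,y$ of type E: $x-y$ has type E, and $0.464+0.333+0.232=1.029$.
\item $x$ of type E, $y$ of type A, $x\ne2y$: $x-2y$ is a nonzero multiple of $4$, so the last term is $\beta$; we get $0.464+0.291+0.211+0.036=1.002$.
\item $x$ of type E, $y$ of type A, $x=2y$: the fifth line passes through the origin and is not available. But now $y$ has level exactly $1$ and $x-y=y$. Table~\ref{tab:vd} gives $v(y)=\frac13-0.042+\frac\theta4=0.306$ and $d(y)=\frac13-0.093-\frac\theta8=0.233$, so we get $0.464+0.306+0.233=1.003$. \qedhere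
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
By \eqref{eq:hard} and Lemmas~\ref{lem:table} and~\ref{lem:generic} we have a fractional cover of $\Lambda_{2m+1}$, of total weight
\[
T_m=4\sum_{c=1}^m\bigl(v(c)+d(c)\bigr)+8\sum_{1\le j\le m/2}e(j).
\]
Level $i$ consists of the integers in an interval of length $m2^{-i-1}$, so it contains $m2^{-i-1}/4+O(1)$ integers from each residue class modulo $4$; the types O, A, E have densities $\frac12,\frac14,\frac14$. By Table~\ref{tab:vd}, the values of $v+d$ for O, A, E are $\frac34$, $\frac34-\frac{3\alpha}2$, $\frac34-\frac{3\beta}2$ at level $0$, and $\frac23+\frac\theta24^{-i}$ plus $-\frac{7\alpha}8+\frac{3\beta}8$, $-\frac{3\alpha}2-\frac\beta2$, $-2\beta$ at level $i\ge1$. The means over the types are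
\[
M_0=\tfrac34-\tfrac38(\alpha+\beta),\qquad M_i=\tfrac23-\tfrac{13}{16}\alpha-\tfrac7{16}\beta+\tfrac\theta24^{-i}\quad(i\ge1).
\]
For fixed $I$, the levels $i\geq I$ contain at most $m2^{-I}$ integers, and $0<v+d\le1$ by \eqref{eq:hard}. Hence $\frac1m\sum_c(v+d)(c)=\sum_{i<I}2^{-i-1}M_i+O(I/m)+O(2^{-I})$. Let $m\to\infty$ and then $I\to\infty$. Using $\sum_{i\ge1}2^{-i-1}=\frac12$, $\sum_{i\ge1}2^{-i-1}4^{-i}=\frac1{14}$ and $\frac\theta{28}=\frac1{168}-\frac{3\beta}{28}$, we get
\[
\frac1m\sum_{c=1}^m(v+d)(c)\to\frac38+\frac13-\frac{19}{32}\alpha-\frac{13}{32}\beta+\frac\theta{28}=\frac57-\frac{19}{32}\alpha-\frac{115}{224}\beta .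
\]
Also $\frac8m\sum_je(j)\to8\cdot\frac12\cdot\frac{\alpha+\beta}2=2(\alpha+\beta)$. Therefore
\begin{equation}\label{eq:J}
\frac{T_m}{2m}\to J=\frac{10}7-\frac3{16}\alpha-\frac3{112}\beta=1.41298\ldots<1.41299 .
\end{equation}
Lemma~\ref{lem:round} gives $\operatorname{cov}_k(\Lambda_{2m+1})\le kT_m+12m=2mk\,(T_m/2m+6/k)$. The term $6/k$ is the only place where $k\to\infty$ is used. For $n=2m+2$, add $k$ copies of each of the lines $x=m+1$ and $y=m+1$, at a cost of $2k=o(kn)$.
\end{proof}

\begin{remark}
The distinction between odd and even $j$ cannot be dropped from this construction. If $4\mid y$ and $m/3<y\le m/2$, the only lines of the family through $(2y,y)$ are $X=2y$, $Y=y$ and $X-Y=y$, and Table~\ref{tab:vd} gives the coverage $(\frac12-\beta)+(\frac38-\frac34\beta)+(\frac5{16}-\frac{13}8\beta)=\frac{19}{16}-\frac{27}8\beta$. This forces $\beta\le\frac1{18}$, and then $\alpha=\beta$ would give $J=\frac{10}7-\frac3{14}\beta\ge\frac{17}{12}>\sqrt2$ in \eqref{eq:J}.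
\end{remark}

\section{A weight on the standard grid}\label{sec:lower}

We prove Theorem~\ref{thm:C}(a). Let $m=n-1\geq1$. We rescale by $1/m$, so the grid points are the $(x,y)\in[0,1]^2$ with $mx,my\in\mathbb{Z}$.

\subsection{Where the weight comes from}\label{sub:heur}

An allowed line has at most two axis points but up to $m$ interior points. So we give the axis points $(x,0)$ and $(0,x)$ a weight $f(x)$ of order $1$, and the interior points a weight of order $1/m$. We take the latter to be $u(x+y)/m$, because then rows, columns and lines of slope $-1$ are all easy to evaluate. As $m\to\infty$, the line $x=a$ has weight $f(a)+\int_a^{a+1}u$; the line $x+y=c$ has weight $2f(c)+cu(c)$ for $c\le1$ and $(2-c)u(c)$ for $c>1$; and the total weight is $m$ times the integral over $c\in[0,2]$ of the weight of $x+y=c$.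

Suppose the lines $x+y=c$ have weight exactly $1$ for $c\le1+r$ and $u$ vanishes beyond $1+r$, for some $0<r<1$. The total is then $(1+r)m$, with $u(c)=\frac1{2-c}$ on $(1,1+r]$ and $f=\frac{1-g}2$, where $g(c)=cu(c)$. Ask also that each column have weight exactly $1$, that is, $\int_a^{a+1}u=\frac{1+g(a)}2$. Differentiating gives $u(a+1)-u(a)=\frac12(u(a)+au'(a))$, which after multiplication by $2a^2$ reads
\begin{equation}\label{eq:ode}
\bigl(a^3u(a)\bigr)'=2a^2\,u(a+1).
\end{equation}
Put $\phi(x)=-\ln(1-x)$. For $a<r$ the right side is $\frac{2a^2}{1-a}=\frac2{1-a}-2-2a$, and the bounded solution is $a^3u=2\phi(a)-2a-a^2$. For $a>r$ the right side is $0$, so $a^3u$ is a constant $C$, and continuity gives $C=2\phi(r)-2r-r^2$. The column $a=1$ requires $\int_1^{1+r}\frac{dt}{2-t}=\phi(r)=\frac{1+C}2$. Comparing, $r^2+2r=1$, so $r=\sqrt2-1$ and the total is $\sqrt2\,m$. By the upper bound in (iv), no weight can give a larger constant.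

This ideal weight violates the condition of Lemma~\ref{lem:weight} on lines $x-y=a$ with small $a$: as Case~3 below shows, their weight tends to $1+C/4$ as $a\to0$. Dividing by $1+C/4\approx1.0174$ would give only about $1.390$, below the constant of Theorem~\ref{thm:C}(b). The repair is to lower $f$ near $0$ only, which costs a term of order $C^2$.

\subsection{Definition and total weight}

Let $r=\sqrt2-1$, $L=\phi(r)$ and $C=2L-1$. Since $1/(1-r)=(1+\sqrt2)/\sqrt2$, we have $L=\ln(1+\sqrt2)-\frac12\ln2=0.88137358\ldots-0.34657359\ldots$, so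
\begin{equation}\label{eq:num}
0.5347995<L<0.5348,\qquad 0.069599<C<0.0696 .
\end{equation}
Define $u\colon[0,\infty)\to[0,\infty)$ by
\[
u(x)=\begin{cases}
\sum_{j\ge0}\dfrac{2x^j}{j+3}, & 0\le x\le r,\\[6pt]
C/x^3, & r<x\le1,\\[2pt]
1/(2-x), & 1<x\le\sqrt2,\\[2pt]
0, & x>\sqrt2,
\end{cases}
\]
and $g(x)=xu(x)$ for $0\le x\le 1$. From $\phi(x)=\sum_{j\ge1}x^j/j$ we get $x^3u(x)=2\phi(x)-2x-x^2$ on $[0,r]$. At $x=r$ this equals $2L-1=C$, so $u$ and $g$ are continuous on $[0,1]$.

\begin{lemma}\label{lem:u}
\begin{enumerate}
\item[(a)] On $[0,r]$, the functions $u$ and $g$ are increasing, $u\ge\frac23$, and $g(x)\ge\frac23x+\frac12x^2$. On $[r,1]$, $g(x)=C/x^2$. On $[0,1]$, $0\le g<0.41$.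
\item[(b)] $\int_x^{x+1}u=\frac{1+g(x)}2$ for $0\le x\le1$.
\item[(c)] $\int_1^\infty u=L$ and $\int_0^\infty u=1+\frac C2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The series has positive coefficients and begins $\frac23+\frac12x$. The function $g$ increases up to $r$ and then decreases, so its maximum is $C/r^2<0.0696/0.1715<0.41$.

(b) Both sides are continuous on $[0,1]$. At $x=1$ the left side is $\int_1^{\sqrt2}\frac{dt}{2-t}=\phi(r)=L$ and the right side is $\frac{1+C}2=L$. On $(0,r)$ and on $(r,1)$ both sides are differentiable, and equality of the derivatives is \eqref{eq:ode}, which holds by the computation following it.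

(c) The first integral was just computed. By (b) at $x=0$, $\int_0^1u=\frac12$, and $\frac12+L=1+\frac C2$.
\end{proof}

For $0\le x\le1$ let
\[
\delta(x)=\tfrac12\max\bigl\{\tfrac C2-\tfrac43x,\,0\bigr\},\qquad f(x)=\frac{1-g(x)}2-\delta(x).
\]
Since $g<0.41$ and $\delta\le C/4<0.02$, we have $0\le f\le\frac{1-g}2\le\frac12$. Let $W$ give weight $f(x)$ to the axis points $(x,0)$ and $(0,x)$ and weight $u(x+y)/m$ to the interior point $(x,y)$. The weight is symmetric under $x\leftrightarrow y$.

To compare sums with integrals, recall that the variation $\operatorname{Var}_I(F)$ of a function $F$ on an interval $I$ is the supremum of $\sum_i|F(t_{i+1})-F(t_i)|$ over finite increasing sequences $(t_i)$ in $I$. It is additive over adjacent closed intervals, it bounds $|F(s)-F(t)|$ for $s,t\in I$, and it is finite for bounded piecewise monotone $F$ with finitely many pieces and for products of such functions. Integrating $|F(s)-F(t)|\le\operatorname{Var}_I(F)$ over $t\in I$ gives, for a closed interval $I$ of length $\Delta$ and any $s\in I$,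
\begin{equation}\label{eq:var}
\Bigl|\Delta F(s)-\int_IF\Bigr|\le\Delta\operatorname{Var}_I(F).
\end{equation}
Put $K=\operatorname{Var}_{[0,2]}(u)+\sup u$, an absolute constant.

\begin{lemma}\label{lem:total}
The total weight is $m\bigl(\sqrt2-\frac{3C^2}{32}\bigr)+O(1)\ge1.41375\,m-O(1)$.
\end{lemma}

\begin{proof}
Summing \eqref{eq:var} over intervals of length $1/m$ gives $\sum_{s=1}^{bm}F(s/m)=m\int_0^bF+O(1)$ for $b\in\{1,2\}$ and $F$ of finite variation. The axis points contribute $m\int_0^12f+O(1)$. The number of interior points with $x+y=s/m$ is $s-1$ for $1\le s\le m+1$ and $2m+1-s$ for $m+1\le s\le 2m$; it differs from $m\min\{c,2-c\}$, $c=s/m$, by at most $1$. So the interior points contribute $\sum_{s=1}^{2m}\min\{c,2-c\}\,u(c)+O(1)$, and the total is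
\[
m\Bigl[1-\int_0^1g-2\int_0^1\delta+\int_0^1cu(c)\,dc+\int_1^2(2-c)u(c)\,dc\Bigr]+O(1).
\]
The terms $\int_0^1g$ and $\int_0^1cu(c)\,dc$ cancel, the last integral is $r$, and $2\int_0^1\delta$ is the area of a right triangle with legs $\frac C2$ and $\frac{3C}8$, namely $\frac{3C^2}{32}<0.000455$. Finally $\sqrt2-0.000455>1.41375$.
\end{proof}

\subsection{The weight of a line}

\begin{proposition}\label{prop:lines}
Every line $\ell$ avoiding the origin has $W(\ell)\le1+K/m$.
\end{proposition}

Given this, Lemmas~\ref{lem:weight} and~\ref{lem:total} yield $\operatorname{cov}_k(\Gamma_n)\ge k\,(1.41375\,m-O(1))/(1+K/m)$ with constants independent of $k$, which proves Theorem~\ref{thm:C}(a).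

The hardest lines have negative slope $-p/q\neq-1$ and cross the axes at $(a,0)$ and $(0,b)$ inside the square. If both crossings are grid points, they use up to $1-\frac{g(a)+g(b)}2$ of the budget, and the interior points have to fit into the rest. Along such a line $x+y$ runs through $[b,a]$ in steps of $(q-p)/m$. The following inequality is therefore what is needed.

\begin{lemma}\label{lem:star}
Let $p,h\ge1$ be integers, $0<a\le1$ and $b=\frac p{p+h}a$. Then
\begin{equation}\label{eq:star}
\frac1h\int_b^au\le\frac{g(a)+g(b)}2 .
\end{equation}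
\end{lemma}

\begin{proof}
If $a\le r$, then $u$ is increasing on $[b,a]$, so $\int_b^au\le(a-b)u(a)=\frac h{p+h}g(a)\le\frac h2g(a)$. If $b\ge r$, then $\int_b^au=\int_b^aCt^{-3}dt=\frac{g(b)-g(a)}2\le\frac h2\bigl(g(a)+g(b)\bigr)$.

Let $b<r<a$. By Lemma~\ref{lem:u}(b), and since $u$ vanishes beyond $1+r$,
\[
\int_b^au=\int_b^{b+1}u-\int_a^{a+1}u+\int_{b+1}^{a+1}u=\frac{g(b)-g(a)}2+\int_{1+b}^{1+r}\frac{dt}{2-t}=\frac{g(b)-g(a)}2+L-\phi(b).
\]
With $g(a)=C/a^2$, inequality \eqref{eq:star} becomes
\begin{equation}\label{eq:starstar}
2L\le(h+1)\frac C{a^2}+(h-1)g(b)+2\phi(b),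
\end{equation}
where $b\ge\frac a{h+1}$ because $p\ge1$, and $2L<1.0696$. We use the inequality of arithmetic and geometric means in the form $A+2B\ge3(AB^2)^{1/3}$ for $A,B\ge0$.

\emph{$h=1$.} Since $\phi$ is increasing and $b\ge a/2$, it suffices that $G(a)=\frac C{a^2}-L+\phi(a/2)\ge0$ on $(r,1]$. Both $a^{-2}$ and $\phi(a/2)$ are convex, so $G$ lies above its tangent line at $a_0=0.58$. By \eqref{eq:num}, with $a_0^2=0.3364$, $a_0^3=0.195112$ and $\phi(0.29)=-\ln0.71>0.34249$,
\[
G(a_0)>0.20689-0.53480+0.34249>0.0145,\qquad G'(a_0)=-\frac{2C}{a_0^3}+\frac1{1.42}\in(-0.0093,0),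
\]
because $0.7134<2C/a_0^3<0.7135$ and $0.7042<1/1.42<0.7043$. Hence $G(a)\ge G(a_0)>0$ for $a<a_0$, and $G(a)\ge0.0145-0.0093\cdot0.42>0$ for $a_0\le a\le1$.

\emph{$h=2$.} From $\phi(b)\ge b+\frac12b^2$ and Lemma~\ref{lem:u}(a) we get $g(b)+2\phi(b)\ge\frac83b+\frac32b^2\ge\frac89a+\frac16a^2$, using $b\ge a/3$. So the right side of \eqref{eq:starstar} is at least $\frac{3C}{a^2}+\frac89a+\frac16a^2$. For $a\ge\frac12$, the first two terms sum to at least $3\bigl(3C\cdot\frac{16}{81}\bigr)^{1/3}=(16C)^{1/3}>1.036$ and the third is at least $\frac1{24}>0.041$, a total above $1.077$. For $r<a<\frac12$, the first two terms exceed $12C+\frac89r>0.835+0.368>1.2$.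

\emph{$h\ge3$.} From $\phi(b)\ge b$, $g(b)\ge\frac23b$ we get $(h-1)g(b)+2\phi(b)\ge\frac23(h+2)b\ge\frac23\cdot\frac{h+2}{h+1}a$. With $A=(h+1)C/a^2$ and $B=\frac{(h+2)a}{3(h+1)}$, the right side of \eqref{eq:starstar} is at least $\bigl(3C\frac{(h+2)^2}{h+1}\bigr)^{1/3}$. Since $\frac{(h+2)^2}{h+1}=(h+1)+2+\frac1{h+1}$ increases with $h$, this is at least its value at $h=3$, which is $(18.75\,C)^{1/3}>1.09$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lines}]
A line with at most one grid point has weight at most $\max\{\frac12,K/m\}$. So let $\ell$ contain two grid points. The points of $\frac1m\mathbb{Z}^2$ on $\ell$ then form a progression $P+t\,(\sigma,\tau)/m$, $t\in\mathbb{Z}$, with $\sigma,\tau$ coprime integers, and the interior grid points, being those in the convex set $[\frac1m,1]^2$, correspond to consecutive values of $t$. Suppose $h=|\sigma+\tau|\ge1$. The values $c_0<\dots<c_N$ of $x+y$ at the interior points have common gap $\Delta=h/m$. Applying \eqref{eq:var} to $[c_i,c_{i+1}]$ for $i<N$ and bounding $u(c_N)$ by $\sup u$ gives $\Delta\sum_iu(c_i)\le\int_{c_0}^{c_N}u+\Delta K$.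 Dividing by $h$, and using $u\ge0$, we obtain
\begin{equation}\label{eq:line}
W(\ell)\le A+\frac1h\int_Iu+\frac Km ,
\end{equation}
where $A$ is the weight of the axis points on $\ell$ and $I$ is any interval containing all $c_i$; this holds trivially if there are no interior points. Except in Case~2, where $h=0$, we show $A+\frac1h\int_Iu\le1$.

\emph{Case 1: $\ell$ is a row or a column.} By symmetry $\ell$ is $x=a$ with $0<a\le1$. Here $h=1$, $A=f(a)$, $I=[a,a+1]$, and $f(a)+\int_a^{a+1}u\le\frac{1-g(a)}2+\frac{1+g(a)}2=1$.

\emph{Case 2: slope $-1$.} Let $\ell$ be $x+y=c=s/m$. For $c\le1$ the weight is $2f(c)+\frac{s-1}mu(c)\le1-g(c)+g(c)=1$. For $c>1$ there are no axis points and the weight is $(2-c+\frac1m)u(c)$, which is $1+u(c)/m\le1+K/m$ for $c\le\sqrt2$ and $0$ for $c>\sqrt2$.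

\emph{Case 3: slope $+1$.} By symmetry $\ell$ is $x-y=a$ with $0<a\le1$, and $(a,0)$ is its only axis point. Here $h=2$ and $I=[a,\infty)$. By Lemma~\ref{lem:u}(c),
\[
f(a)+\frac12\int_a^\infty u=1+\frac12\Bigl(\frac C2-g(a)-\int_0^au\Bigr)-\delta(a).
\]
For $a\le r$ we have $g(a)\ge\frac23a$ and $\int_0^au\ge\frac23a$, so the middle term is at most $\frac12(\frac C2-\frac43a)\le\delta(a)$; this is the purpose of $\delta$. For $a>r$ the middle term is negative, because $\int_0^ru\ge\frac23r>\frac C2$.

\emph{Case 4: positive slope other than $1$.} We may take $\sigma,\tau\ge1$, and $\sigma\ne\tau$ gives $h\ge3$. A line of positive slope avoiding the origin has intercepts of opposite signs, so it contains at most one axis point of $\Gamma_n$. Thus $A+\frac1h\int_0^\infty u\le\frac12+\frac13(1+\frac C2)<1$.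

\emph{Case 5: negative slope other than $-1$.} By symmetry $(\sigma,\tau)=(q,-p)$ with $1\le p<q$, so $h=q-p$. Let the intercepts be $(a,0)$ and $(0,b)$, so $b=pa/q$ and $y=b-\frac pqx$ on $\ell$. We have $a>0$, since otherwise $y<0$ whenever $x\ge0$. At a grid point of $\ell$ we have $x+y=b+\frac hqx$ with $0\le x\le1$ and $x\le a$, so $x+y\in[b,b+1]\cap[b,a]$.

Suppose first that $(a,0)$ is not a grid point, and take $I=[b,b+1]$. If $b>1$, then $A=0$ and $\int_Iu\le L<1$. If $b\le1$, then $A\le f(b)\le\frac{1-g(b)}2$ and $\frac1h\int_Iu\le\frac{1+g(b)}2$, with sum at most $1$.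

Suppose now that $(a,0)$ is a grid point, so $b<a\le1$, and take $I=[b,a]$. Whether or not $(0,b)$ is a grid point, $A\le f(a)+f(b)\le1-\frac{g(a)+g(b)}2$, and Lemma~\ref{lem:star} gives $A+\frac1h\int_Iu\le1$.
\end{proof}

The position of the origin enters in Cases 3 and 4. There the line carries one axis weight, at most $\frac12$, which leaves room for its interior points. This holds because the origin is a corner of $\Gamma_n$. In the centered grid lines of positive slope pass through two axis points as well, and half of the skew lines in the cover of Section~\ref{sec:upper} are of this kind.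

\begin{thebibliography}{1}
\bibitem{report}
\emph{Cross-Community Collaborations In Combinatorics},
\texttt{https://255820.x1xx6jdw.asia/\allowbreak workshops//2024/\allowbreak 24w5204/\allowbreak report24w5204.pdf}
\end{thebibliography}
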